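# Quasifuchsian surface groups determine a closed hyperbolic 3-manifold

Throughout, $G=\mathrm{PSL}_2\mathbf C$ is the group of orientation-preserving isometries of $\mathbf H^3$, acting on $\widehat{\mathbf C}$ by Möbius maps. $D(a,\rho)\subset\mathbf C$ is the open disc, and $\langle\cdot\rangle$ is the subgroup generated by a set.

## 1. Fiber groups, mirror images and covers as tests of a guess

Let $M=\Gamma\backslash\mathbf H^3$ be a closed hyperbolic 3-manifold with the orientation induced from $\mathbf H^3$, where $\Gamma\le G$ is a cocompact (torsion-free) lattice. Another such manifold is written $N=\Gamma_N\backslash\mathbf H^3$. The group $\Gamma_N$ is defined up to conjugacy in $G$, and manifolds are counted up to orientation-preserving isometry. They are commensurable if a conjugate of $\Gamma_N$ meets $\Gamma$ in a subgroup of finite index in both.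

**Definition (surface set).** Let $S_g$ be the closed orientable surface of genus $g\ge 2$, let $\rho:\pi_1S_g\to G$ be discrete and faithful, defined up to conjugacy in $G$, and let $\Delta_\rho$ be its image. Let $\ell_\rho(M)$ be the number of $\Gamma$-conjugacy classes of subgroups $\Delta\le\Gamma$ that are $G$-conjugate to $\Delta_\rho$. Then
$$\mathrm{Sset}(M)=\{\Delta_\rho:\ell_\rho(M)\ne0\},$$
over all genera $g\ge2$, with elements considered up to $G$-conjugacy.

So $\mathrm{Sset}(M)$ records which surface groups occur in $\Gamma$, not how often.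

**Definition (quasifuchsian set).** A Fuchsian group is a discrete subgroup of a conjugate of $\mathrm{PSL}_2\mathbf R$. A surface subgroup of $G$ is $K$-quasifuchsian if a $K$-quasiconformal homeomorphism of $\widehat{\mathbf C}$ conjugates it to a Fuchsian group. For $K>1$, $\mathrm{Qset}^K(M)$ is the set of elements of $\mathrm{Sset}(M)$ that are $G$-conjugate to $K$-quasifuchsian subgroups of $\Gamma$.

For example, a Fuchsian surface group is $K$-quasifuchsian for every $K>1$ (use the identity map). Since Möbius maps are $1$-quasiconformal, being $K$-quasifuchsian is invariant under $G$-conjugacy.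

**The question** (from "Research Statement", https://github.com/alassal/site). Fix $K>1$. Is the set of $N$ with $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(N)$ finite? Does $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(N)$ imply that $M$ and $N$ are commensurable?

The first guess comes from a neighboring theorem. Call $\Delta\le\Gamma$ virtually fibered if some finite-index $\Gamma'\le\Gamma$ contains $\Delta$ as a normal subgroup with $\Gamma'/\Delta\cong\mathbf Z$; equivalently, $\Delta$ is the image of a geometrically infinite discrete faithful $\rho$. Let $\mathrm{Fset}(M)$ be the set of elements of $\mathrm{Sset}(M)$ conjugate to virtually fibered subgroups of $\Gamma$. McReynolds and Reid proved that only finitely many $N$ satisfy $\mathrm{Fset}(M)=\mathrm{Fset}(N)$, and that all these $N$ are commensurable with $M$. So one guesses: *yes and yes for quasifuchsian sets too, at least if $K$ is not too close to $1$*. The reservation is natural, since a $K$-quasifuchsian group with $K$ near $1$ is nearly Fuchsian, and there may be too little information left. Let us test the guess.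

**Test 1: one common fiber group.** Suppose $\Delta\le\Gamma$ and $g\Delta g^{-1}\le\Gamma_N$ are both virtually fibered. Let $\mathcal N$ be the normalizer of $\Delta$ in $G$. It is discrete: if $g_n\to1$ in $\mathcal N$, then for each of the finitely many generators $x$ of $\Delta$ the element $g_nxg_n^{-1}$ lies in the discrete group $\Delta$ and tends to $x$, hence equals $x$ eventually. So $g_n$ centralizes the nonelementary group $\Delta$, and $g_n=1$. Now $\mathcal N$ contains a finite-index subgroup of $\Gamma$ and one of $g^{-1}\Gamma_Ng$. A lattice contained in a discrete group has finite index in it, so $\Gamma$ and $g^{-1}\Gamma_Ng$ are commensurable. A single common fiber group already gives commensurability.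

**Test 2: one common quasifuchsian group.** The same argument breaks at one precise point. The normalizer $\mathcal N$ of a quasifuchsian surface group $\Delta$ is discrete, as before, but it preserves the limit set of $\Delta$ and so acts properly on the convex hull of the limit set. On this hull $\Delta$ acts cocompactly, so $[\mathcal N:\Delta]<\infty$ and $\mathcal N$ contains no lattice. In fact one group cannot suffice. The domain of discontinuity of $\Delta$ is nonempty, whereas $\Gamma$ and its finite-index subgroups have limit set $\widehat{\mathbf C}$, so $\Delta$ has infinite index in $\Gamma$. By a theorem recalled in Section 3, $\Delta$ lies in finite-index subgroups of $\Gamma$ of arbitrarily large index, so it occurs in covers of $M$ of arbitrarily large volume.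

**Test 3: the mirror image.** Let $\overline M=\overline\Gamma\backslash\mathbf H^3$, with complex conjugate matrices. If $\Delta=h\Delta'h^{-1}\le\Gamma$ with $\Delta'<\mathrm{PSL}_2\mathbf R$, then $\overline\Delta=\overline h\Delta'\overline h^{-1}\le\overline\Gamma$ is $G$-conjugate to $\Delta$. So $M$ and $\overline M$ always have the same Fuchsian surface groups. Fuchsian groups, the limiting case "$K=1$", never see the orientation. This seems to support the reservation about $K$ near $1$.

**Test 4: covers.** If $g\Gamma g^{-1}\le\Gamma_N$, that is, $M$ is a cover of $N$, then $\mathrm{Qset}^K(M)\subseteq\mathrm{Qset}^K(N)$ for trivial reasons. Can equality hold for a proper cover? Let $\Gamma\le\Gamma_N$ be normal of index $2$ and let $\Delta\le\Gamma_N$ be a surface group not contained in $\Gamma$. Then no $\Gamma_N$-conjugate of $\Delta$ lies in $\Gamma$. This does not decide the matter, because membership in $\mathrm{Sset}(M)$ only asks for *some* $g\in G$ with $g\Delta g^{-1}\le\Gamma$, and $g$ need have nothing to do with either lattice. Any proof has to control all conjugators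 $g\in G$.

## 2. Containment of surface sets means covering

Test 4 suggests the right form: compare *containment* of surface sets with covering. The reservation about small $K$ turns out to be unfounded, and commensurability is too weak a conclusion.

**Theorem A.** Let $M=\Gamma\backslash\mathbf H^3$, $N=\Gamma_N\backslash\mathbf H^3$ be closed oriented hyperbolic 3-manifolds and $K>1$. The following are equivalent:

(a) $\mathrm{Qset}^K(M)\subseteq\mathrm{Sset}(N)$;

(b) $g\Gamma g^{-1}\le\Gamma_N$ for some $g\in G$ (i.e. $M$ is an orientation-preserving isometric finite cover of $N$);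

(c) $\mathrm{Qset}^{K'}(M)\subseteq\mathrm{Qset}^{K'}(N)$ for all $K'>1$.

Moreover, for any $g_0$, in (a) it suffices to consider the elements of genus $\ge g_0$.

**Corollary B.** For every $K>1$: $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(N)$ if and only if $M$ and $N$ are orientation-preservingly isometric. So both parts of the question have the answer yes, for all $K>1$: the set of such $N$ is exactly $\{M\}$, and $M,N$ are not merely commensurable but isometric.

*Proof of B from A.* If the sets are equal, (a) holds in both directions. By (a)⇒(b), a conjugate of $\Gamma$ lies in $\Gamma_N$ with some index $a$ and a conjugate of $\Gamma_N$ lies in $\Gamma$ with some index $b$; both indices are finite since all groups are lattices. Then $\mathrm{vol}\,M=a\,\mathrm{vol}\,N$ and $\mathrm{vol}\,N=b\,\mathrm{vol}\,M$, so $a=b=1$ and $g\Gamma g^{-1}=\Gamma_N$ for some $g$. The converse is clear. $\square$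

The same argument gives $\mathrm{Sset}(M)=\mathrm{Sset}(N)$ iff $M\cong N$ (orientation-preservingly), because $\mathrm{Qset}^K(M)\subseteq\mathrm{Sset}(M)$. With $N=\overline M$ it gives: $\mathrm{Qset}^K(M)=\mathrm{Qset}^K(\overline M)$ iff $M$ has an orientation-reversing isometry. And $\mathrm{Qset}^K(M)\subseteq\mathrm{Qset}^K(N)$ holds exactly when $M$ covers $N$ by an orientation-preserving local isometry: the containment implies (a), hence (b), and (b) gives (c) with $K'=K$.

The implications (b)⇒(c)⇒(a) are immediate: if $g\Gamma g^{-1}\le\Gamma_N$, every $K'$-quasifuchsian $\Delta\le\Gamma$ is conjugate to the $K'$-quasifuchsian group $g\Delta g^{-1}\le\Gamma_N$; and $\mathrm{Qset}^K(N)\subseteq\mathrm{Sset}(N)$. Sections 4–11 prove (a)⇒(b).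

**Proposition C** (a complement, not used for A and B). For every finite $\mathcal F\subset\mathrm{Qset}^K(M)$ there are infinitely many $N$ (finite covers of $M$ of unbounded volume) with $\mathcal F\subset\mathrm{Qset}^K(N)$. So no finite part of $\mathrm{Qset}^K(M)$ suffices in Theorem A.

The last sentence follows from the first: if $\mathrm{vol}\,N>\mathrm{vol}\,M$, then $M$ does not cover $N$, so (b) fails.

## 3. Finite lists of surface groups lie in large covers

We prove Proposition C, extending Test 2 from one group to several. The fact used is that $\Gamma$ is LERF (every finitely generated subgroup is an intersection of finite-index subgroups): Agol, *The virtual Haken conjecture*, Doc. Math. 18 (2013), building on Wise and Haglund–Wise.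

**Step 1. Discs for ping-pong.** The purpose is to conjugate the groups so that together they generate a small subgroup. Let $\mathcal F=\{\Delta_1,\dots,\Delta_m\}$ with representatives $\Delta_i\le\Gamma$. Each $\Delta_i$ is quasifuchsian and torsion-free, so it acts freely and properly discontinuously on its nonempty domain of discontinuity, and there is an open round disc $U_i$ in that domain with $\delta U_i\cap U_i=\emptyset$ for $1\ne\delta\in\Delta_i$. Pairs of fixed points of loxodromic elements of $\Gamma$ are dense in $\widehat{\mathbf C}^2$. So we can choose loxodromic $\eta_i\in\Gamma$ with repelling point in $U_i$ and with distinct attracting points $a_1,\dots,a_m$. As $k\to\infty$, $\eta_i^k\to a_i$ uniformly on the closed disc $\widehat{\mathbf C}\setminus U_i$, which misses the repelling point. So for $k$ large and $g_i=\eta_i^k$, the sets $D_i=g_i(\widehat{\mathbf C}\setminus U_i)$ are disjoint closed discs near the $a_i$, and they do not cover $\widehat{\mathbf C}$.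

**Step 2. The group generated has infinite index.** Let $H=\langle g_i\Delta_ig_i^{-1}:1\le i\le m\rangle$ and $X=\widehat{\mathbf C}\setminus\bigcup D_i$. For $1\ne\delta\in\Delta_i$,
$$g_i\delta g_i^{-1}(\widehat{\mathbf C}\setminus D_i)=g_i\delta(U_i)\subset g_i(\widehat{\mathbf C}\setminus U_i)=D_i .$$
A nontrivial element of $H$ is a product $s_1\cdots s_l$, $l\ge1$, of nontrivial elements of the groups $g_i\Delta_ig_i^{-1}$, consecutive factors coming from different indices. Applying the displayed inclusion to $s_l,\dots,s_1$ in turn, it maps $X$ into some $D_i$. So nontrivial elements of $H$ move the nonempty open set $X$ off itself, $X$ lies in the domain of discontinuity of $H$, and $H$ has infinite index in $\Gamma$.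

**Step 3. Covers.** Being finitely generated, $H$ is an intersection of finite-index subgroups of $\Gamma$. Since $H$ has infinite index, finite intersections of these give finite-index subgroups $\Gamma'\supseteq H$ of arbitrarily large index. Each $\Gamma'$ contains a conjugate of every $\Delta_i$, so $\mathcal F\subset\mathrm{Qset}^K(\Gamma'\backslash\mathbf H^3)$. The volumes are unbounded, so infinitely many $N$ occur. $\square$

## 4. The finite set of conjugators of a free subgroup

Now assume (a). Take $\Delta\le\Gamma$ $K$-quasifuchsian. We get some $g\in G$ with $g\Delta g^{-1}\le\Gamma_N$, with no relation between the $g$'s for different $\Delta$. The following lemma makes the problem finite.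

**Lemma 4.1.** Let $F\le G$ be finitely generated with trivial centralizer in $G$. Then
$$\mathbf T(F)=\Gamma_N\backslash\{g\in G:gFg^{-1}\subset\Gamma_N\}$$
is finite.

*Proof.* Otherwise there are infinitely many distinct classes. Since $\Gamma_N\backslash G$ is compact, we can choose representatives $g_n$ of distinct classes with $g_n\to g$. For each of the finitely many generators $x$ of $F$, $g_nxg_n^{-1}$ lies in the discrete group $\Gamma_N$ and converges to $gxg^{-1}$, so it equals $gxg^{-1}$ eventually. Then $g^{-1}g_n$ centralizes $F$, so $g_n=g$ eventually, a contradiction. $\square$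

**The first attempt.** Fix $F\le\Gamma$ as in the lemma and let $\mathbf T(F)=\{\Gamma_Ng_1,\dots,\Gamma_Ng_m\}$. If none of the $g_j$ conjugates $\Gamma$ into $\Gamma_N$, choose $x_j\in\Gamma$ with $g_jx_jg_j^{-1}\notin\Gamma_N$. A $K$-quasifuchsian $\Delta\le\Gamma$ containing $F$ and $x_1,\dots,x_m$ would finish the proof: if $g\Delta g^{-1}\le\Gamma_N$, then $\Gamma_Ng=\Gamma_Ng_j$ for some $j$ because $F\subset\Delta$, and $x_j\in\Delta$ gives a contradiction. The attempt stops at the existence of $\Delta$. A quasifuchsian group has infinite index in $\Gamma$, and nothing prevents $F,x_1,\dots,x_m$ from generating $\Gamma$; then no such $\Delta$ exists.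

**What replaces it.** The surfaces built by Kahn and Markovic are glued from pairs of pants. We will show that such a surface can be made to contain any prescribed *chain* of pants, each glued to the next. So the test elements must come from pants groups along a chain that starts with the pants group $F$. New trouble: once the chain has walked far enough to eliminate $g_1$, it is no longer near $F$. The remedy is to continue the chain until it returns to a translate $tF t^{-1}$, $t\in\Gamma$, of its start. If $g$ has survived so far, then $gtFt^{-1}g^{-1}\subset\Gamma_N$, so $\Gamma_Ngt$ is again one of the finitely many elements of $\mathbf T(F)$, and we may eliminate $g$ by using, translated by $t$, a chain that is bad for $gt$. After finitely many rounds nothing is left, unless some conjugator works for *all* pants reachable by chains. It remains to show that such a conjugator also works for pants related by edges traversed backwards, and that these pants groups generate $\Gamma$.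

## 5. Gluing, mixing and matrix coefficients

We use three published theorems. Put
$$d(u)=\pm\begin{pmatrix}e^{u/2}&0\\0&e^{-u/2}\end{pmatrix},\quad n_x=\pm\begin{pmatrix}1&x\\0&1\end{pmatrix},\quad n'_y=\pm\begin{pmatrix}1&0\\y&1\end{pmatrix}\qquad(u,x,y\in\mathbf C),$$
$$d(u)n_xd(-u)=n_{xe^u},\qquad d(u)n'_yd(-u)=n'_{ye^{-u}},\qquad d(2\pi i)=1. \tag{5.1}$$

**Positions.** A unit normal vector to the geodesic $(0,\infty)$ has *position* $v\in\mathbf C/2\pi i\mathbf Z$ if it is the image under $d(v):z\mapsto e^vz$ of the vector at height $1$ pointing to $1\in\mathbf C$. So it sits at height $e^{\mathrm{Re}\,v}$ and points to $e^v$. In a pair of pants in $G$, the *seams* are the common perpendiculars of the axes of the cuffs, and their *feet* are the unit normal vectors to the axes at their ends. The half-length $hl$ at a cuff is the complex distance along the cuff, that is, the difference of positions, between the feet of its two seams. If two pants share a cuff $C$, the reduced shear is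
$$s(C)=(\text{foot from one side})-(\text{foot from the other side})-i\pi\ \in\ \mathbf C/(2\pi i\mathbf Z+hl(C)\mathbf Z).$$
Exchanging the two sides also reverses the direction of the cuff, so $s(C)$ is symmetric in the sides. Reversing the orientation of the surface changes the sign of $s$, so the sign convention is immaterial.

**(KM)** (Kahn–Markovic, Ann. of Math. 175 (2012), gluing theorem of §2; their $R$ is our $2R$.) For every $K>1$ there is $\varepsilon_1>0$ such that for $0<\varepsilon\le\varepsilon_1$ and $R\ge\hat R(\varepsilon)$ the following holds. Let $S$ be a closed oriented surface with a pants decomposition, and let $\rho:\pi_1S\to G$ be discrete and faithful on each pair of pants, with half-lengths (equal from both sides) $|hl(C)-R|<\varepsilon$ and reduced shears $|s(C)-1|<\varepsilon/(2R)$ for every cuff $C$. Then $\rho$ is injective and a $K$-quasiconformal homeomorphism of $\widehat{\mathbf C}$ conjugates $\rho(\pi_1S)$ to a Fuchsian group.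

**(HM)** (Howe–Moore.) If $H\le G$ is discrete and $F\in L^2(H\backslash G)$ is bounded with compact support, then as $g\to\infty$ in $G$, $\int F(x)F(xg)\,dx\to(\int F)^2/\mathrm{vol}(H\backslash G)$, read as $0$ if the volume is infinite.

**(EM)** (Exponential mixing; Moore 1987, Ratner 1987, Kleinbock–Margulis.) Let $\upsilon=\mathrm{vol}(\Gamma\backslash G)$. There are $\kappa>0$, $k_0$, $C$ with
$$\Big|\int_{\Gamma\backslash G}\Phi_1(x)\Phi_2(xd(-t))\,dx-\upsilon^{-1}\int\Phi_1\int\Phi_2\Big|\le Ce^{-\kappa t}\|\Phi_1\|_{C^{k_0}}\|\Phi_2\|_{C^{k_0}}$$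
for $t\ge0$, $\Phi_i\in C^\infty(\Gamma\backslash G)$; the norms are taken with left-invariant vector fields on $G$, which descend to $\Gamma\backslash G$.

**Textbook facts about $\Gamma$.** It is finitely generated and torsion-free, and every nontrivial element is loxodromic. There are finitely many conjugacy classes of elements of bounded translation length. For $1\ne c\in\Gamma$ the centralizer $Z_\Gamma(c)$ is infinite cyclic. Moreover $c$ is not conjugate to $c^{-1}$ in $\Gamma$: a conjugating element would reverse the axis of $c$, hence fix a point of it, hence be elliptic.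

**Parameters.** Fix $K>1$, then $\varepsilon\le\min(\varepsilon_1(K),1/20)$, then $R$ large. "$R$ large", $O(\cdot)$, $\asymp$ and all constants depend only on $\Gamma,K,\varepsilon$. Put $r=\varepsilon/(4R)$. A value of $K$ near $1$ only forces a smaller $\varepsilon$ and a larger $R$; nothing else in the proof notices it.

## 6. Pairs of pants as pairs of matrices

**Definition (good triples and good elements).** A good triple is $(A,B,C)\in\Gamma^3$ with $ABC=1$ that has lifts $\tilde A\tilde B\tilde C=1$ in $\mathrm{SL}_2\mathbf C$ with traces $-2\cosh h_A,-2\cosh h_B,-2\cosh h_C$, where $h_A,h_B,h_C\in D(R,\varepsilon)$. A good element is $c\in\Gamma$ conjugate in $G$ to $d(2h)$ with $h=h(c)\in D(R,\varepsilon)$. Put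
$$\mathcal U(c)=\{\gamma\in\Gamma:(c,\gamma,(c\gamma)^{-1})\text{ is a good triple}\}.$$

The number $h(c)$ is determined up to sign and mod $\pi i$, hence unique in $D(R,\varepsilon)$, and $h(c^{-1})=h(c)$. The entries of a good triple are good elements, since a lift of trace $-2\cosh h_A$ has the distinct eigenvalues $-e^{\pm h_A}$. The notion of good triple is invariant under conjugation and under the rotation $(A,B,C)\mapsto(B,C,A)$.

If $\gamma\in\mathcal U(c)$, then $c\gamma\in\mathcal U(c^{-1})$: the triple $(c^{-1},c\gamma,\gamma^{-1})$ has product $1$, and the lifts $\tilde c^{-1},\tilde c\tilde\gamma,\tilde\gamma^{-1}$ have the required traces. Applying this to $c^{-1}$ as well, $\gamma\mapsto c\gamma$ is a bijection $\mathcal U(c)\to\mathcal U(c^{-1})$ with inverse $\gamma'\mapsto c^{-1}\gamma'$, and it is equivariant under conjugation by $Z_\Gamma(c)$.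

**Coordinates on $\mathcal U(c)$.** The purpose is to describe good triples starting with a given $c$ by three complex numbers. Write $c=f_cd(2h)f_c^{-1}$; $f_c$ is unique up to $f_c\mapsto f_cd(u)$. Put $f_{c^{-1}}=f_cj$ with $j:z\mapsto1/z$; this diagonalizes $c^{-1}$ because $jd(2h)j=d(-2h)$, and $j^2=1$ makes the convention symmetric. The lift of $c$ with trace $-2\cosh h$ is $-f_c\,\mathrm{diag}(e^h,e^{-h})f_c^{-1}$. Hence $\gamma\in\mathcal U(c)$ iff
$$f_c^{-1}\gamma f_c=\pm\begin{pmatrix}\alpha&\beta\\\beta'&\eta\end{pmatrix},\qquad\alpha+\eta=-2\cosh h_B,\qquad e^h\alpha+e^{-h}\eta=2\cosh h_C$$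
for a suitable sign and some $h_B,h_C\in D(R,\varepsilon)$. The sign is unique: $h_B$ is determined by $\gamma$, and $\cosh h_B\neq0$. Solving the two linear equations,
$$\alpha=\frac{\cosh h_C+e^{-h}\cosh h_B}{\sinh h}=e^{h_C-h}+O(e^{-R}),\qquad\eta=-\frac{\cosh h_C+e^h\cosh h_B}{\sinh h}=-e^{h_B}(1+O(e^{-R})).\tag{6.1}$$
Then $1-\alpha\eta=e^{h_B+h_C-h}(1+O(e^{-R}))$ has argument at most $3\varepsilon+O(e^{-R})$ in absolute value. Since $\beta\beta'=-(1-\alpha\eta)$, we may define, with principal roots, $v=v_c(\gamma)\in\mathbf C/2\pi i\mathbf Z$ by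
$$\beta=-e^v\sqrt{1-\alpha\eta},\qquad\text{so}\qquad\beta'=e^{-v}\sqrt{1-\alpha\eta}.\tag{6.2}$$
Thus $(h_B,h_C,v)\in D(R,\varepsilon)^2\times\mathbf C/2\pi i\mathbf Z$ are bijective coordinates on the set $\mathcal S_h\subset G$ of matrices allowed for $f_c^{-1}\gamma f_c$.

Replacing $f_c$ by $f_cd(u)$ multiplies $\beta$ by $e^{-u}$, and replaces $f_{c^{-1}}$ by $f_cd(u)j=f_{c^{-1}}d(-u)$. So $v_c$ becomes $v_c-u$ and $v_{c^{-1}}$ becomes $v_{c^{-1}}+u$. If $\tau=f_cd(\ell)f_c^{-1}\in Z_\Gamma(c)$, then
$$v_c(\tau\gamma\tau^{-1})=v_c(\gamma)+\ell,\qquad v_{c^{-1}}(\tau\gamma'\tau^{-1})=v_{c^{-1}}(\gamma')-\ell.\tag{6.3}$$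

*Example.* Take $h=h_B=h_C=R$ and $v=0$ (a triple in $G$, not necessarily in $\Gamma$). Then $\alpha=\coth R\,(1+e^{-R})$, $\eta=-\coth R\,(1+e^R)$, and indeed $\alpha+\eta=\coth R\,(e^{-R}-e^R)=-2\cosh R$. All entries are real; this is the Fuchsian pair of pants with three cuffs of length $2R$.

**The foot lies at position $v$.** The purpose is to read off half-lengths and shears. Work in the coordinates of $f_c$, where the axis of $c$ is $(0,\infty)$. The fixed points of $\gamma$ solve $\beta'z^2+(\eta-\alpha)z-\beta=0$, so their product is $-\beta/\beta'=e^{2v}$. The half-turn $z\mapsto e^{2v}/z$ about the line with endpoints $\pm e^v$ exchanges $0,\infty$ and exchanges the fixed points of $\gamma$; hence this line is the common perpendicular of the axes of $c$ and $\gamma$. After scaling to $v=0$, the fixed points $u,1/u$ have sum $(\alpha-\eta)/\beta'$, which has positive real part by (6.1), (6.2). Since $\mathrm{Re}(u+1/u)=\mathrm{Re}(u)(1+|u|^{-2})$, both $\mathrm{Re}\,u$ and $\mathrm{Re}(1/u)$ are positive. So the axis of $\gamma$ lies on the side of $+e^v$, and the foot on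 the axis of $c$ of the seam from $c$ to $\gamma$ is at position $v$.

Similarly $c\gamma$ has, up to sign, the matrix with rows $(e^h\alpha,e^h\beta)$ and $(e^{-h}\beta',e^{-h}\eta)$. Its fixed points have product $e^{2h+2v}$ and sum $e^{2h}(\alpha-e^{-2h}\eta)/\beta'$. The quotient of the sum by $e^{h+v}$ is $e^h(\alpha-e^{-2h}\eta)/\sqrt{1-\alpha\eta}$, whose argument is $\tfrac12\mathrm{Im}(h+h_C-h_B)+O(e^{-R})$, up to the effect of the relatively $O(e^{-R})$ second term. So its real part is positive, and the foot of the seam from $c$ to $C=(c\gamma)^{-1}$ is at $v+h$. Hence $hl=h$ at the cuff $c$ and, by rotation, $hl=h_B,h_C$ at the other two cuffs.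

**Pants groups are free.** We need that the inclusion is faithful on pants and that Lemma 4.1 applies. Normalize $v=0$, so $\beta'=-\beta$ and $\beta^2=1-\alpha\eta$. Put $I_3(z)=1/z$, $I_2(z)=e^{2h}/z$, $I_1=I_3\gamma$. Then $c=I_2I_3$ and $\gamma=I_3I_1$. The map $I_1$ is given by the trace-zero matrix $\begin{pmatrix}-\beta&\eta\\\alpha&\beta\end{pmatrix}$ of determinant $-(\beta^2+\alpha\eta)=-1$ (multiply by $i$ to get determinant $1$), hence is a half-turn. With $w=\alpha z+\beta$ one computes
$$I_1(z)+\frac\beta\alpha=\frac{\alpha\eta+\beta^2}{\alpha(\alpha z+\beta)}=\frac1{\alpha w},$$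
so $I_1$ acts as $w\mapsto1/w$. Thus $I_3,I_2,I_1$ exchange the two sides of the circles $|z|=1$, $|z|=e^{\mathrm{Re}\,h}$, $|z+\beta/\alpha|=1/|\alpha|$ respectively. As $|\alpha|\asymp1$ and $|\beta|\asymp e^{R/2}$, the discs $|z|\le1$, $|z|\ge e^{\mathrm{Re}\,h}$, $|z+\beta/\alpha|\le1/|\alpha|$ are disjoint for $R$ large. A nonempty reduced word in the $I_k$ maps the region outside all three discs into one of them, so $\langle I_1,I_2,I_3\rangle\cong(\mathbf Z/2)^{*3}$. In the group $\langle a,b,s\mid s^2,\ sas=a^{-1},\ sbs=b^{-1}\rangle$ the elements $as$, $sb$, $s$ are involutions that generate. The assignments $I_2\mapsto as$, $I_1\mapsto sb$, $I_3\mapsto s$ and $a\mapsto I_2I_3$, $b\mapsto I_3I_1$, $s\mapsto I_3$ are inverse homomorphisms between $(\mathbf Z/2)^{*3}$ and this group, which is the semidirect product of the free group on $a,b$ by $\mathbf Z/2$. So $\langle c,\gamma\rangle$ is free on $c,\gamma$. In particular it is nonelementary. An element centralizing it fixes both endpoints of every axis of its loxodromic elements, hence at least three points. So *the centralizer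 of $\langle c,\gamma\rangle$ in $G$ is trivial*.

**Definition (matching).** $\gamma\in\mathcal U(c)$ and $\gamma'\in\mathcal U(c^{-1})$ are matched if
$$v_c(\gamma)+v_{c^{-1}}(\gamma')+1+i\pi\in D(0,r)+2\pi i\mathbf Z.\tag{6.4}$$

This is symmetric, independent of $f_c$ (the two changes of $v$ cancel), and invariant under conjugation (use $f_{gcg^{-1}}=gf_c$). As $f_{c^{-1}}=f_cj$, the foot of the second pants on the axis of $c$ is at position $-v_{c^{-1}}(\gamma')$ in the coordinates of $f_c$. So matched means that the amalgam along $c$ has shear $s=-v_{c^{-1}}(\gamma')-v_c(\gamma)-i\pi$ with $|s-1|<r<\varepsilon/(2R)$, as (KM) requires.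

*Example.* If $v_c(\gamma)=0$, a partner must have its foot near position $1+i\pi$, that is, pointing to about $-e$: on the opposite side of the axis, shifted by $1$. The element $c\gamma\in\mathcal U(c^{-1})$ is *not* a partner of $\gamma$. Indeed, conjugating $-\mathrm{diag}(e^h,e^{-h})\begin{pmatrix}\alpha&\beta\\\beta'&\eta\end{pmatrix}$ by $j$ gives upper right entry $-e^{-h}\beta'=-e^{-h-v}\sqrt{1-\alpha\eta}$, so $v_{c^{-1}}(c\gamma)=-h-v_c(\gamma)$. The sum in (6.4) is $1+i\pi-h$, with real part near $1-R$.

## 7. Counting lattice elements in boxes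

The aim of this section is to count $\gamma\in\Gamma$ in small regions of $G$, uniformly in their position, with an exponentially small error.

**Haar measure.** Normalize it as $|\omega|^2$ with $\omega=d\beta\wedge d\beta'\wedge d\eta/\eta=\pm\,d\alpha\wedge d\eta\wedge d\beta/\beta$. This is the residue form of $d\alpha\,d\beta\,d\beta'\,d\eta$ on $\det=1$. It is bi-invariant because left and right multiplication by $\mathrm{SL}_2\mathbf C$ preserve both the determinant and the volume form on $\mathbf C^4$.

For bounded Borel $E\subset\{(X,\lambda,Y):|X|,|Y|\le21,|\lambda|\le1.1\}$ put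
$$G_T(E)=\{n_Xd(-T-2\lambda)n'_Y:(X,\lambda,Y)\in E\}.$$
The lower right, upper right and lower left entries of $n_Xd(-T-2\lambda)n'_Y$ are $\pm e^{T/2+\lambda}$ times $1,X,Y$. So $X,Y$ are determined, $\lambda$ is determined mod $\pi i$, and the coordinates are injective. With $\eta=e^{T/2+\lambda}$ we get $\omega=\pm\eta^2\,dX\wedge dY\wedge d\lambda$, so the Haar measure of $G_T(E)$ is
$$m_T(E)=e^{2T}\int_Ee^{4\mathrm{Re}\,\lambda}.\tag{7.1}$$
Let $P(p,\delta)$ be the open sup-norm polydisc, $E^{+\delta}=\bigcup_{p\in E}P(p,\delta)$ (open), and $E^{-\delta}=\{p:P(p,\delta)\subset E\}$ (closed). Clearly $(E^{-\delta})^{+\delta}\subset E$.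

**Lemma 7.1.** There are $C,k,T_0>0$ and $\delta_0\in(0,0.1)$ such that for $T\ge T_0$, $0<\delta<\delta_0$, $f_1,f_2\in G$ and Borel $E\subset\{|X|,|Y|\le20,|\lambda|\le1\}$, the number $\mathcal N$ of $\gamma\in\Gamma$ with $f_1^{-1}\gamma f_2\in G_T(E)$ satisfies
$$(\upsilon^{-1}-C\delta^{-k}e^{-\kappa T})\,m_T(E^{-\delta})\le\mathcal N\le(\upsilon^{-1}+C\delta^{-k}e^{-\kappa T})\,m_T(E^{+\delta}).$$

*Proof.* **Step 1. The boxes are stable under small perturbations.** We claim: if $C_1$ is large and $b_1,b_2$ lie in the symmetric $\delta/C_1$-ball $U$ about $1$, then $b_1G_T(E)b_2\subset G_T(E^{+\delta})$. Let $u=-T-2\lambda$. Since $n_{-X}b_1n_X$ and $n'_Yb_2n'_{-Y}$ are $O(\delta/C_1)$-close to $1$, they have decompositions $n_xd(\cdot)n'_y$ with small parameters, so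
$$b_1n_X=n_{X+x_1}d(u_1)n'_{y_1},\qquad n'_Yb_2=n_{x_2}d(u_2)n'_{y_2+Y},$$
with all $x_i,u_i,y_i=O(\delta/C_1)$. By (5.1), $n'_{y_1}d(u)=d(u)n'_y$ with $y=y_1e^u$, and $|e^u|\le1$ for $T\ge T_0$. Comparing entries in $n'_yn_{x_2}=\pm\begin{pmatrix}1&x_2\\y&1+yx_2\end{pmatrix}$,
$$n'_yn_{x_2}=n_{x_3}d(u_3)n'_{y_3},\qquad e^{-u_3/2}=1+yx_2,\quad x_3=\frac{x_2}{1+yx_2},\quad y_3=\frac y{1+yx_2}.\tag{7.2}$$
Hence
$$b_1n_Xd(u)n'_Yb_2=n_{X+x_1+x_3e^{u_1+u}}\,d(u+u_1+u_2+u_3)\,n'_{Y+y_2+y_3e^{u_2}},$$
and all perturbations of $X,\lambda,Y$ are $O(\delta/C_1)$, which is less than $\delta$ if $C_1$ is large.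

**Step 2. Turning the count into a correlation.** Let $\varphi\ge0$ be smooth, supported in $U$, with $\int\varphi=1$ and $\|\varphi\|_{C^{k_0}}=O(\delta^{-k_0-6})$ (here $\dim_{\mathbf R}G=6$), and put $\Phi_i(\Gamma g)=\sum_{\gamma\in\Gamma}\varphi(f_i^{-1}\gamma g)$. If two terms are nonzero, a nontrivial element of $\Gamma$ lies in $f_iUU^{-1}f_i^{-1}$; as $\Gamma\backslash G$ is compact we may move $f_i$ into a fixed compact set, and this is impossible for $\delta_0$ small. So at most one term is nonzero. Left-invariant derivatives commute with left translation, so $\|\Phi_i\|_{C^{k_0}}=O(\delta^{-k_0-6})$ uniformly in $f_i$; and $\int\Phi_i=1$. For a set $S\subset G$ let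
$$\mathcal I(S)=\int_S\int_{\Gamma\backslash G}\Phi_1(g)\Phi_2(gs)\,dg\,ds.$$
Unfold the sum in $\Phi_1$, substitute $g=f_1u$, relabel $\gamma$ as $\gamma^{-1}$ in $\Phi_2$, and write $\hat\gamma=f_1^{-1}\gamma f_2$. Then
$$\mathcal I(S)=\sum_{\gamma\in\Gamma}\int_G\varphi(u)\int_S\varphi(\hat\gamma^{-1}us)\,ds\,du.$$
The integrand is nonzero only if $s=u^{-1}\hat\gamma b$ with $u,b\in U$. Each summand is $\le1$, with equality if $U\hat\gamma U\subset S$.

If $\hat\gamma\in G_T(E)$, then $U\hat\gamma U\subset G_T(E^{+\delta})$ by Step 1; so $\mathcal N\le\mathcal I(G_T(E^{+\delta}))$. A nonzero summand of $\mathcal I(G_T(E^{-\delta}))$ forces $\hat\gamma=usb^{-1}\in G_T((E^{-\delta})^{+\delta})\subset G_T(E)$ by Step 1 applied to $E^{-\delta}$; so $\mathcal I(G_T(E^{-\delta}))\le\mathcal N$.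

**Step 3. Mixing.** It remains to evaluate $\mathcal I$. For $s=n_Xd(-T-2\lambda)n'_Y$, substituting $gn_{-X}$ for $g$,
$$\int_{\Gamma\backslash G}\Phi_1(g)\Phi_2(gs)\,dg=\int_{\Gamma\backslash G}\Phi_1(gn_{-X})\,\Phi_2\big(g\,d(-T)\,d(-2\lambda)n'_Y\big)\,dg.$$
Right translation by elements of a bounded set changes the $C^{k_0}$ norms by bounded factors. So (EM), applied to $\Phi_1(\cdot\,n_{-X})$ and $\Phi_2(\cdot\,d(-2\lambda)n'_Y)$, shows that the inner integral is $\upsilon^{-1}+O(\delta^{-k}e^{-\kappa T})$ with $k=2k_0+12$. Integrate over $s\in G_T(E^{\pm\delta})$. $\square$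

**Corollary 7.2.** For every $\omega\in(0,\delta_0)$ there is $T_\omega$ such that for $T\ge T_\omega$, all $f_1,f_2\in G$ and every $p$ with $P(p,\omega)\subset\{|X|,|Y|\le20,|\lambda|\le1\}$, some $\gamma\in\Gamma$ has $f_1^{-1}\gamma f_2\in G_T(P(p,\omega))$.

*Proof.* Take $E=P(p,\omega)$ and $\delta=\omega/2$ in Lemma 7.1. Then $E^{-\delta}\supset P(p,\omega/2)$ has positive measure, and the factor $\upsilon^{-1}-C\delta^{-k}e^{-\kappa T}$ is positive for $T$ large, uniformly in $f_1,f_2,p$. $\square$

**Good elements exist.** Apply the corollary with $T=2R$, $f_1=f_2=1$, $p=0$ and a small fixed $\omega=\varepsilon'$: there is $\gamma=n_Xd(-2R-2\lambda)n'_Y\in\Gamma$ with $|X|,|\lambda|,|Y|<\varepsilon'$. Its trace is $\pm(e^{R+\lambda}(1+XY)+e^{-R-\lambda})=\pm2\cosh h$, where $e^h=e^{R+\lambda}(1+XY)(1+O(e^{-2R}))$. So $|h-R|<\varepsilon/2$ if $\varepsilon'$ is small and $R$ large. *Fix a good element $c_*$ with $|h(c_*)-R|<\varepsilon/2$.*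

## 8. Equidistribution of feet along a cuff

The aim is to count $\gamma\in\mathcal U(c)$ whose foot $v_c(\gamma)$ lies in a parallelogram of diameter comparable with $r$.

**Measure in the coordinates $(h_B,h_C,v)$.** By (6.2), $d\beta/\beta\equiv dv$ modulo $d\alpha,d\eta$. Hence the Haar measure of $\{s\in\mathcal S_h:v(s)\in\Omega\}$ is
$$w_h\,\mathrm{area}(\Omega),\qquad w_h=\int_{D(R,\varepsilon)^2}\Big|\frac{\partial(\alpha,\eta)}{\partial(h_B,h_C)}\Big|^2,$$
where $w_h$ depends only on $h,R,\varepsilon$. By (6.1), $\partial\alpha/\partial h_C\asymp1$, $\partial\eta/\partial h_B\asymp e^R$, $\partial\alpha/\partial h_B=O(e^{-R})$ and $\partial\eta/\partial h_C=O(1)$ in absolute value, so $w_h\asymp e^{2R}$.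

**From $(h_B,h_C,v)$ to $(X,\lambda,Y)$.** Let $f=f_cd(v_0)$, so that $v_0$ becomes the origin for $v$, and $f_1=fd(-R/2)$, $f_2=fd(R/2)$. If $f^{-1}\gamma f=\pm\begin{pmatrix}\alpha&\beta\\\beta'&\eta\end{pmatrix}$, then $f_1^{-1}\gamma f_2=d(R/2)f^{-1}\gamma f\,d(R/2)$ has entries $\alpha e^{R/2},\beta,\beta',\eta e^{-R/2}$ up to sign. So it equals $n_Xd(-R-2\lambda)n'_Y$ with
$$e^\lambda=-\eta e^{-R},\qquad X=\beta e^{R/2}/\eta,\qquad Y=\beta'e^{R/2}/\eta.\tag{8.1}$$
Write $h_B=R+x$, $h_C=R+y$, $h=R+z$ with $|z|<\varepsilon$, use the sup norm on $\mathbf C^3$, and let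
$$\mathcal D_1=D(0,2\varepsilon)^2\times D(0,1)\ \supset\ \mathcal D_2=D(0,\tfrac32\varepsilon)^2\times D(0,\tfrac34)\ \supset\ \mathcal D_3=\overline{D(0,\varepsilon)^2\times D(0,\tfrac12)}.$$
The asymptotics (6.1) hold equally for $h_B,h_C\in D(R,2\varepsilon)$. So (6.1), (6.2), (8.1) define for $R$ large a holomorphic map $\Psi:\mathcal D_1\to\mathbf C^3$, $(x,y,v)\mapsto(X,\lambda,Y)$, depending on $R,z$. Inserting $\eta\approx-e^{R+x}$ and $\sqrt{1-\alpha\eta}\approx e^{(R+x+y-z)/2}$,
$$|\Psi-\psi_z|=O(e^{-R}),\qquad\psi_z(x,y,v)=(e^{v+a},\,x,\,-e^{-v+a}),\qquad a=\tfrac12(y-z-x).\tag{8.2}$$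

**Lemma 8.1.** There are $\sigma_1,C_2>0$, depending only on $\varepsilon$, such that for $R$ large and all $z$: $\Psi$ is injective with invertible derivative on $\mathcal D_2$, and if $p\in\mathcal D_3$ and $|w-\Psi(p)|<\sigma_1$, then $w=\Psi(p')$ with $p'\in\mathcal D_2$ and $|p'-p|\le C_2|w-\Psi(p)|$.

*Proof.* **Step 1. Inverting the model map $\psi_z$.** On $\mathcal D_1$ we have $|2a|\le5\varepsilon\le\frac14$ and $|2v|<2<\pi$. Since $-XY=e^{2a}$ and $-X/Y=e^{2v}$ on the image of $\psi_z$, a holomorphic left inverse of $\psi_z$ is
$$\chi_z:(X,\lambda,Y)\mapsto(x,y,v)=\big(\lambda,\ z+\lambda+\mathrm{Log}(-XY),\ \tfrac12\mathrm{Log}(-X/Y)\big)$$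
(principal logarithms), defined on the open set $O$ where $Y\ne0$ and $-XY,-X/Y\notin(-\infty,0]$. The set $\bigcup_{|z|\le\varepsilon}\psi_z(\mathcal D_1)$ is relatively compact in $O$. So there is $\sigma_0>0$ such that its $\sigma_0$-neighborhood is relatively compact in $O$ and $\chi_z$ is Lipschitz with a uniform constant $C'$ on balls of radius $\sigma_0$ centered in it. On these balls also $\psi_z\circ\chi_z=\mathrm{id}$: the squares of the $X$- and $Y$-components of $\psi_z\chi_z(X,\lambda,Y)$ are $(-XY)(-X/Y)=X^2$ and $(-XY)(-Y/X)=Y^2$, so these components are $\pm X,\pm Y$; the signs are constant on a ball and $+$ at its center.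

**Step 2. $\Psi$ is $\psi_z$ composed with a map near the identity.** For $R$ large, $\Theta=\chi_z\circ\Psi$ is defined on $\mathcal D_1$, $\Psi=\psi_z\circ\Theta$, and $|\Theta-\mathrm{id}|=|\chi_z\Psi-\chi_z\psi_z|\le C''e^{-R}$. By Cauchy's estimate, $\|D\Theta-I\|\le\frac12$ on the convex set $\mathcal D_2$, so $|\Theta(p)-\Theta(q)|\ge\frac12|p-q|$ there. If the closed $C''e^{-R}$-ball about $q$ lies in $\mathcal D_2$, then $p\mapsto q-(\Theta(p)-p)$ is a contraction of that ball into itself; its fixed point $p$ satisfies $\Theta(p)=q$. So every such $q$ is in $\Theta(\mathcal D_2)$. Since $\chi_z\circ\Psi=\Theta$, $\Psi$ is injective with invertible derivative on $\mathcal D_2$.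

**Step 3. Solving $\Psi(p')=w$.** Given $p,w$ as in the statement, with $\sigma_1$ small and $R$ large, $w$ and $\Psi(p)$ lie in the $\sigma_0$-ball about $\psi_z(p)$. Put $q=\chi_z(w)$; then $|q-\Theta(p)|\le C'|w-\Psi(p)|$, and $q$ is so close to $p\in\mathcal D_3$ that Step 2 gives $q=\Theta(p')$ with $p'\in\mathcal D_2$. So $\Psi(p')=\psi_z(\Theta(p'))=\psi_z(\chi_z(w))=w$ and $|p'-p|\le2|q-\Theta(p)|\le2C'|w-\Psi(p)|$. $\square$

**Proposition 8.2.** Fix $a_0>0$. There is $q>0$ such that for $R$ large, every good $c$, every $v_0$, and every parallelogram $\Omega$ centered at $0$ with side lengths in $[r/40,r/20]$ and angles with sine $\ge a_0$ (any Borel part of the boundary included):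
$$\#\{\gamma\in\mathcal U(c):v_c(\gamma)\in v_0+\Omega+2\pi i\mathbf Z\}=\bar m\,(1+O(e^{-qR})),\qquad\bar m=w_h\,\mathrm{area}(\Omega)/\upsilon.$$

*Proof.* **Step 1. Rewriting the count.** Let $\mathcal B=D(0,\varepsilon)^2\times\Omega\subset\mathcal D_3$ and $E=\Psi(\mathcal B)$, a Borel set. By the discussion around (8.1), the number in question is the $\mathcal N$ of Lemma 7.1 for $T=R$ and this $E$; by (8.2) $E$ lies in the allowed region. By bi-invariance $m_R(E)=w_h\,\mathrm{area}(\Omega)$, so $m_R(E)\ge c'e^{2R}R^{-2}$ with $c'>0$.

**Step 2. The boundary is negligible.** Let $p\in E^{+\delta}\setminus E^{-\delta}$. Then the connected set $P(p,\delta)$ meets both $E$ and its complement, hence meets $\partial E$. Since $\Psi$ is a homeomorphism from $\mathcal D_2\supset\overline{\mathcal B}$ onto an open set, $\partial E=\Psi(\partial\mathcal B)$. By Lemma 8.1 (for $\delta<\sigma_1$), $p=\Psi(p')$ with $p'\in\mathcal D_2$ at distance $O(\delta)$ from $\partial\mathcal B$. The $O(\delta)$-neighborhood of $\partial\mathcal B$ has volume $O(\delta)$, and $\Psi=\psi_z\circ\Theta$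 has bounded Jacobian on $\mathcal D_2$. By (7.1), $m_R(E^{+\delta}\setminus E^{-\delta})=O(e^{2R}\delta)$, a relative error $O(R^2\delta)$.

**Step 3. Choice of $\delta$.** With $\delta=e^{-\kappa R/(2k)}$, Lemma 7.1 gives the count up to a relative error $O(R^2e^{-\kappa R/(2k)}+e^{-\kappa R/2})=O(e^{-qR})$ for any $q<\kappa/(2k)$. $\square$

## 9. Closed surfaces through a prescribed chain of pants

**Cells.** The purpose is to compare, for a good $c$, the feet available on the two sides. Let $\mathcal E_c=\mathcal U(c)/Z_\Gamma(c)$, the quotient by conjugation; the action is free since pants groups have trivial centralizer. Let $Z_\Gamma(c)=\langle c_0\rangle$ with $c_0=f_cd(\ell_0)f_c^{-1}$, $|\mathrm{Im}\,\ell_0|\le\pi$, and $\mathrm{Re}\,\ell_0\ge$ the systole $s_0$ of $M$ (replace $c_0$ by $c_0^{-1}$ if necessary). Put $\Lambda_c=2\pi i\mathbf Z+\ell_0\mathbf Z$. By (6.3), $v_c$ induces $\mathcal E_c\to\mathbf C/\Lambda_c$ and $v_{c^{-1}}$ induces $\mathcal E_{c^{-1}}\to\mathbf C/\Lambda_c$, and classes in $\mathcal E_c$, $\mathcal E_{c^{-1}}$ have matched representatives iff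 $v_c$ and $-v_{c^{-1}}-1-i\pi$ are at distance $<r$ in $\mathbf C/\Lambda_c$.

Divide the parallelogram spanned by $2\pi i$ and $\ell_0$ into congruent subparallelograms with side lengths in $[r/40,r/20]$. The sine of its angle is $\mathrm{Re}\,\ell_0/|\ell_0|\ge s_0/\sqrt{s_0^2+\pi^2}$; we use this bound as $a_0$. Since $c$ is a power of $c_0$, $\mathrm{Re}\,\ell_0\le2R+2\varepsilon$, so this tiles $\mathbf C/\Lambda_c$ by at most $O(R^3)$ half-open *cells* of diameter $\le r/10$. Call two cells adjacent if their closures meet; the adjacency graph is connected, and two points in equal or adjacent cells are at distance $\le r/5<r$.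

A class in $\mathcal E_c$ over a cell has exactly one representative with $v_c$ in a given lift of the cell to $\mathbf C/2\pi i\mathbf Z$. So by Proposition 8.2 every cell contains $\bar m(1+O(e^{-qR}))$ points of
$$X_c:=\{v_c(e):e\in\mathcal E_c\}\quad\text{and of}\quad Y_c:=\{-v_{c^{-1}}(e')-1-i\pi:e'\in\mathcal E_{c^{-1}}\}$$
(with multiplicity), with the same $\bar m$. For $Y_c$ one applies the proposition to $c^{-1}$, using $h(c^{-1})=h(c)$ and that $-\Omega=\Omega$ up to boundary. Also $|X_c|=|Y_c|$ by the bijection $\gamma\mapsto c\gamma$ of Section 6. For $R$ large all cells are nonempty for both sets.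

**Definition (pairs of pants, ends).** A pair of pants is a class of good triples modulo $\Gamma$-conjugation and rotation. An end is a $\Gamma$-conjugacy class of good triples; its cuff is the first entry.

Rotation acts freely on $\Gamma$-classes of good triples: if $g\in\Gamma$ realized it or its square, $g^3$ would centralize a free group of rank $2$ with trivial centralizer, so $g^3=1$, $g=1$ and $A=B=C$, a contradiction. So each pair of pants has exactly three ends. The ends with cuff conjugate to $c$ correspond bijectively to $\mathcal E_c$. There are finitely many conjugacy classes of good elements, because their translation lengths are bounded, and each $\mathcal E_c$ is finite; so there are finitely many pairs of pants.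

**Definition (states and edges).** A state is $e=(c,\gamma)$ with $c$ good and $\gamma\in\mathcal U(c)$: a lifted pair of pants $(c,\gamma,(c\gamma)^{-1})$ with *exit cuff* $c$. Put $\Pi(e)=\langle c,\gamma\rangle$. For $\gamma'\in\mathcal U(c^{-1})$ matched with $\gamma$ and $(A',B',C')=(c^{-1},\gamma',(c^{-1}\gamma')^{-1})$ there are directed edges
$$(c,\gamma)\to(B',C'),\qquad(c,\gamma)\to(C',A').$$

So one enters the next pants through $A'$ and exits through one of the other two cuffs. For example, the lifted pants $(A,B,C)$ gives three states $(A,B)$, $(B,C)$, $(C,A)$, all with the same $\Pi=\langle A,B\rangle$. They differ only in the exit cuff.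

Every state has an outgoing edge: the cell of $v_c(\gamma)$ contains a point of $Y_c$. The group $\Gamma$ acts on states by conjugation, freely, preserving edges, with finitely many orbits (each orbit is an end); let $\mathcal G$ be the finite quotient digraph. Paths in $\mathcal G$ lift to paths from any lift of the initial vertex. For $t\in\Gamma$, $\Pi(te)=t\Pi(e)t^{-1}$.

**Lemma 9.1 (extension).** Let $e_0\to e_1\to\dots\to e_p$ be a directed path of states. There is a closed oriented connected surface $S$ of genus $>p/2$ and an injective $\rho:\pi_1S\to\Gamma$ with image $\Delta$ a $K$-quasifuchsian group containing $\Pi(e_0),\dots,\Pi(e_p)$. The surface $S$ is assembled from pairs of pants by matched gluings and contains the $p+1$ pants of the path, glued as in the path.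

*Proof.* **Step 1. Prescribing the chain.** Take $n\ge p+1$ copies of every pair of pants, assign the pants of $e_0,\dots,e_p$ to distinct copies, and prescribe the $p$ gluings of the path. By the definition of edges, the entry and exit ends of each pants of the path are different ends, so no end is used twice.

**Step 2. Matching all remaining ends.** For each pair $\{[c],[c^{-1}]\}$ of conjugacy classes of good elements (the two are distinct, Section 5) we must extend the prescribed matched pairs to a perfect matching of $\mathcal E_c\times[n]$ with $\mathcal E_{c^{-1}}\times[n]$ through pairs with matched representatives, where $[n]=\{1,\dots,n\}$. We check Hall's condition. Let $A$ be a nonempty set of remaining elements on the $c$-side, $I$ the set of cells meeting its feet, $J$ the set of cells equal or adjacent to a cell of $I$. Every element of the other side whose shifted foot lies in a cell of $J$ is matchable with an element of $A$, since the distance is $\le r/5<r$.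

If $J$ consists of all cells, all remaining elements of the other side are neighbors of $A$; both sides have equally many remaining elements, because $|X_c|=|Y_c|$ and each prescribed gluing uses one from each side. So there are at least $|A|$ neighbors. Otherwise $|J|\ge|I|+1$: if $J=I$, then $I$ is closed under adjacency and, the adjacency graph being connected, consists of all cells. Let $\vartheta=O(e^{-qR})$ bound the relative error in the cell counts. At most $p$ elements are already used, so the number of remaining neighbors minus $|A|$ is at least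
$$n(1-\vartheta)\bar m(|I|+1)-p-n(1+\vartheta)\bar m|I|=n\bar m(1-\vartheta-2\vartheta|I|)-p\ \ge\ 0$$
for $n$ large, since $|I|=O(R^3)$ and $R$ is large. So the matching exists. Note that $R$ is not affected by $p$; only $n$ is.

**Step 3. The surface.** Let $S$ be the component containing the path. In each pants the three cuffs with boundary orientation are $A,B,C$ with $ABC=1$, and a cuff $x$ is always glued to a cuff $x^{-1}$; so $S$ is a closed oriented surface. It contains at least $p+1$ pants, so $-\chi(S)\ge p+1$ and the genus is $\ge(p+3)/2>p/2$.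

**Step 4. The representation.** We must map $\pi_1S$ to $\Gamma$ so that $\Pi(e_i)$ is in the image. The dual graph of $S$ has a vertex for each of its pants and an edge for each gluing. The path visits distinct copies, so its gluings lie in a spanning tree. Represent the pants of the path by the lifts $e_0,\dots,e_p$. Going out along the tree, represent every other pants by a good triple so that at each tree gluing the two triples have, after rotation, the form $(c,\gamma,\cdot)$ and $(c^{-1},\gamma',\cdot)$ with $\gamma,\gamma'$ matched. This is possible: if $(\gamma_0,\gamma_0')$ are matched representatives of the two ends and $\gamma=\tau\gamma_0\tau^{-1}$ with $\tau\in Z_\Gamma(c)$, then $\gamma'=\tau\gamma_0'\tau^{-1}$ is matched with $\gamma$. For each remaining gluing, with ends represented by $(c,\gamma,\cdot)$ and $(x',\gamma'',\cdot)$, choose $g\in\Gamma$ with $gx'g^{-1}=c^{-1}$ and $g\gamma''g^{-1}$ matched with $\gamma$. Now $\pi_1S$ is the fundamental group of the graph of groups with vertex groups the pants groups and edge groups the cuff groups. It is generated by the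 vertex groups and one stable letter for each gluing outside the tree, with the relations that identify the cuffs. Sending vertex groups to the chosen triples and stable letters to the chosen elements $g$ respects these relations and gives $\rho:\pi_1S\to\Gamma$ with $\Pi(e_i)\subset\rho(\pi_1S)$.

**Step 5. Applying (KM).** By Section 6, $\rho$ is discrete and faithful on pants, the half-lengths lie in $D(R,\varepsilon)$ and are equal from both sides (both are $h(c)$), and the shears are within $r<\varepsilon/(2R)$ of $1$. So (KM) applies and $\Delta=\rho(\pi_1S)$ is as claimed. $\square$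

**Lemma 9.2 (return).** If a state $b$ is reachable from a state $a$ by a directed path, then some $ta$, $t\in\Gamma$, is reachable from $b$.

*Proof.* It suffices that each edge $[a]\to[b]$ of $\mathcal G$ lies on a directed cycle of $\mathcal G$: then each edge of a path can be undone by a path, and a path in $\mathcal G$ from $[b]$ to $[a]$ lifts to a path from $b$ to some $ta$. By Lemma 9.1 with $p=1$, the edge occurs as a gluing in a closed assembly $S$. Consider the finite directed multigraph whose vertices are the pairs (pants of $S$, exit end), with the analogous edges: from $(P,x)$, where $x$ is glued to the end $y$ of $P'$, to $(P',y')$ for the two ends $y'\ne y$ of $P'$. Every vertex has out-degree $2$. It also has in-degree $2$, since $(P',y')$ can be entered through either of the other two ends of $P'$, each having a unique partner.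

In a finite digraph with equal in- and out-degrees every edge $u\to w$ lies on a directed cycle. Indeed, let $Z$ be the set of vertices reachable from $w$. All edges starting in $Z$ end in $Z$; their number is the sum of the out-degrees over $Z$, which equals the sum of the in-degrees over $Z$, the number of all edges ending in $Z$. So no edge enters $Z$ from outside, and $u\in Z$. Project the resulting cycle to $\mathcal G$ by sending $(P,x)$ to the end $x$. $\square$

## 10. The pants along one cuff generate $\Gamma$

We show $\langle\mathcal U(c_*)\rangle=\Gamma$. The mechanism: if $\gamma_2$ and $g\gamma_2$ both lie in $\mathcal U(c_*)$, then $g\in\langle\mathcal U(c_*)\rangle$. We first find enough $g$ for which this can be arranged.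

Let $c=c_*$, $h=h(c)=R+z$, $|z|<\varepsilon/2$, $f_1=f_cd(-R/2)$, $f_2=f_cd(R/2)$ (the case $v_0=0$ of Section 8). The point $p=(x,y,v)=(0,z,0)$, that is, $(h_B,h_C,v)=(R,h,0)$, lies in $\mathcal D_3$, and $\psi_z(p)=(1,0,-1)$ because $a=0$. So $\Psi(p)=(1,0,-1)+O(e^{-R})$, and Lemma 8.1 gives $\varepsilon_2\in(0,1)$ depending only on $\varepsilon$ such that for $R$ large every $(X,\lambda,Y)$ with $|X-1|,|\lambda|,|Y+1|<\varepsilon_2$ is $\Psi(p')$ with $|p'-p|<\varepsilon/2$. The $x$- and $y$-coordinates of such $p'$ are less than $\varepsilon$ in absolute value, and $(X,\lambda,Y)$ determines the matrix. Hence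
$$\gamma\in\Gamma,\ f_1^{-1}\gamma f_2=n_Xd(-R-2\lambda)n'_Y,\ |X-1|,|\lambda|,|Y+1|<\varepsilon_2\ \Longrightarrow\ \gamma\in\mathcal U(c).\tag{10.1}$$
Put $\varepsilon_3=\varepsilon_2/10$, $B=\{n_Xd(\mu)n'_w:|X-1|,|\mu|,|w|<\varepsilon_3\}$ and $\Omega_L=\bigcup_{|\zeta|<L}Bn'_\zeta B^{-1}$; both are open.

**Lemma 10.1.** There is $L_0$, depending only on $\Gamma,\varepsilon$, such that $\Gamma\cap f\Omega_{L_0}f^{-1}$ generates $\Gamma$ for every $f\in G$.

*Proof.* **Step 1. Without a bound on $L$.** Fix $f$ and let $H$ be generated by $\Gamma\cap f(\bigcup_L\Omega_L)f^{-1}$. For $H'\in\{H,\Gamma\}$ let $F_{H'}(H'g)=\sum_{\eta\in H'}1_{fB}(\eta g)$. It is bounded, because $\Gamma\cap fBB^{-1}f^{-1}$ is finite; it has compact support and integral $\mathrm{vol}(B)$. Unfolding,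
$$\int_{H'\backslash G}F_{H'}(g)F_{H'}(gn'_w)\,dg=\sum_{\eta\in H'}\mathrm{vol}\{g\in fB:\eta gn'_w\in fB\}.$$
A nonzero term has $\eta\in fBn'_{-w}B^{-1}f^{-1}$; if $\eta\in\Gamma$, this gives $\eta\in H$. So the integrals for $H'=H$ and $H'=\Gamma$ agree for every $w$. Letting $w\to\infty$, (HM) gives
$$\mathrm{vol}(B)^2/\mathrm{vol}(\Gamma\backslash G)=\mathrm{vol}(B)^2/\mathrm{vol}(H\backslash G)$$
(right side $0$ if the volume is infinite). Hence $\mathrm{vol}(H\backslash G)=\mathrm{vol}(\Gamma\backslash G)<\infty$, the index $[\Gamma:H]$ is $1$, and $H=\Gamma$.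

**Step 2. A uniform $L$.** As $\Gamma$ is finitely generated, finitely many elements of $\Gamma\cap f\Omega_Lf^{-1}$ generate $\Gamma$ for some $L=L(f)$. As $\Omega_L$ is open, the same elements and the same $L$ work for all $f'$ near $f$. Replacing $f$ by $\gamma f$ with $\gamma\in\Gamma$ only conjugates everything by $\gamma$, so the statement depends only on $\Gamma f$; and $\Gamma\backslash G$ is compact. $\square$

**Lemma 10.2.** For $R$ large, $\langle\mathcal U(c_*)\rangle=\Gamma$.

*Proof.* Let $g\in\Gamma\cap f_1\Omega_{L_0}f_1^{-1}$. By Lemma 10.1 with $f=f_1$ it suffices to show $g\in\langle\mathcal U(c)\rangle$.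

**Step 1. Normal form of $g$.** Write $f_1^{-1}gf_1=n_Xd(\mu_1)n'_{w_1}\cdot n'_{\zeta_0}\cdot n'_{-w_2}d(-\mu_2)n_{-X'}$ with $|\zeta_0|<L_0$. Moving $d(\mu_1)$ to the right,
$$f_1^{-1}gf_1=n_Xn'_\zeta d(\mu)n_{-X'},\qquad|X-1|,|X'-1|<\varepsilon_3,\quad|\mu|<2\varepsilon_3,\quad|\zeta|\le2(L_0+1),$$
where $\mu=\mu_1-\mu_2$ and $\zeta=(w_1+\zeta_0-w_2)e^{-\mu_1}$.

**Step 2. A partner aimed at $X'$.** We choose $\gamma_2$ so that the factor $n_{-X'}$ is almost cancelled. Let $\omega=\omega(L_0,\varepsilon)\le\varepsilon_3$ be small. By Corollary 7.2 (with $T=R$ large, $p=(X',0,-1)$) there is $\gamma_2\in\Gamma$ with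
$$f_1^{-1}\gamma_2f_2=n_{X_2}d(-R-2\lambda_2)n'_{Y_2},\qquad|X_2-X'|<\omega,\ |\lambda_2|<\varepsilon_3,\ |Y_2+1|<\varepsilon_3.$$
Since $|X_2-1|<2\varepsilon_3<\varepsilon_2$, (10.1) gives $\gamma_2\in\mathcal U(c)$.

**Step 3. The product $g\gamma_2$.** We check that it also satisfies (10.1). With $\xi=(X_2-X')e^\mu$,
$$f_1^{-1}g\gamma_2f_2=n_Xn'_\zeta n_\xi\,d(\mu)d(-R-2\lambda_2)n'_{Y_2},\qquad n'_\zeta n_\xi=n_xd(u)n'_y,$$
where, as in (7.2), $x=\xi/(1+\zeta\xi)$, $e^{-u/2}=1+\zeta\xi$, $y=\zeta/(1+\zeta\xi)$. For $\omega$ small, $|x|,|u|<\varepsilon_3$ and $|y|\le4(L_0+1)$. Moving $n'_y$ to the right past $d(\mu-R-2\lambda_2)$,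
$$f_1^{-1}g\gamma_2f_2=n_{X+x}\,d\Big(-R-2\big(\lambda_2-\tfrac{u+\mu}2\big)\Big)\,n'_{Y_2+y'},\qquad|y'|=|y|\,|e^{\mu-R-2\lambda_2}|<\varepsilon_3$$
for $R$ large. Here $|X+x-1|<2\varepsilon_3$, $|\lambda_2-\frac{u+\mu}2|<3\varepsilon_3$, $|Y_2+y'+1|<2\varepsilon_3$, all less than $\varepsilon_2$. By (10.1), $g\gamma_2\in\mathcal U(c)$, so $g=(g\gamma_2)\gamma_2^{-1}\in\langle\mathcal U(c)\rangle$. $\square$

## 11. Long chains eliminate conjugators

We now prove (a)⇒(b) of Theorem A together with its last sentence. Assume that every element of $\mathrm{Qset}^K(M)$ of genus $\ge g_0$ lies in $\mathrm{Sset}(N)$. Fix $R$ large enough for all of the above and a state $e_0=(c_*,\gamma_0)$, which exists by Proposition 8.2. Let $F=\Pi(e_0)$, let $\mathcal R$ be the set of states reachable from $e_0$ by directed paths (including $e_0$), and $V=\langle\Pi(e):e\in\mathcal R\rangle\le\Gamma$. Since $F$ is generated by two elements and has trivial centralizer, the set $\mathbf T=\mathbf T(F)$ of Lemma 4.1 is finite.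

**Step 1. Some conjugator works for all reachable pants at once: there is $\Gamma_Ng\in\mathbf T$ with $V\subset g^{-1}\Gamma_Ng$.** Suppose not. We build directed paths from $e_0$ ending at $t_ie_0$, $t_i\in\Gamma$, each extending the previous one, starting with the path of length $0$ ($t_0=1$). Let $\mathbf S_i\subset\mathbf T$ be the set of classes $\Gamma_Ng$ such that $\Pi(e)\subset g^{-1}\Gamma_Ng$ for all states $e$ on the $i$-th path: these are the conjugators that have survived.

If $\mathbf S_i\ne\emptyset$, choose $\Gamma_Ng\in\mathbf S_i$. Since $t_iFt_i^{-1}=\Pi(t_ie_0)\subset g^{-1}\Gamma_Ng$, we have $\Gamma_Ngt_i\in\mathbf T$. By assumption $V\not\subset(gt_i)^{-1}\Gamma_N(gt_i)$, so some $e\in\mathcal R$ has $\Pi(e)\not\subset(gt_i)^{-1}\Gamma_N(gt_i)$, i.e. $\Pi(t_ie)\not\subset g^{-1}\Gamma_Ng$. A path from $e_0$ to $e$, translated by $t_i$, extends our path from $t_ie_0$ to $t_ie$. By Lemma 9.2 we can go on from $t_ie$ to some $t_{i+1}e_0$. The class $\Gamma_Ng$ no longer survives, so $\mathbf S_{i+1}\subsetneq\mathbf S_i$.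

After finitely many rounds $\mathbf S_k=\emptyset$. Lengthen the path further (every state has an outgoing edge) so that it has at least $2g_0$ edges. Let $\Delta$ be the group given by Lemma 9.1 for this path. Its genus is $\ge g_0$ and it lies in $\mathrm{Qset}^K(M)$, so $\Delta\in\mathrm{Sset}(N)$ and $g\Delta g^{-1}\subset\Gamma_N$ for some $g\in G$. As $F\subset\Delta$, $\Gamma_Ng\in\mathbf T$; as $\Delta$ contains all $\Pi(e)$ along the path, $\Gamma_Ng\in\mathbf S_k$, a contradiction.

**Step 2. The same conjugator works for pants reached by walking edges in either direction.** Forward reachability from $e_0$ is not obviously symmetric among the lifted states, since Lemma 9.2 returns only to a translate. We repair this with the finiteness of $\mathbf T$. Let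
$$\mathbf T^*=\{\Gamma_Ng\in\mathbf T:V\subset g^{-1}\Gamma_Ng\}\ne\emptyset,\qquad\Sigma=\{t\in\Gamma:te_0\in\mathcal R\},\qquad W=\langle\Sigma\rangle.$$
For $t\in\Sigma$, the states reachable from $te_0$ are reachable from $e_0$, so $t\mathcal R\subset\mathcal R$ and $tVt^{-1}\subset V$. If $\Gamma_Ng\in\mathbf T^*$, then $tVt^{-1}\subset V\subset g^{-1}\Gamma_Ng$, so $V\subset(gt)^{-1}\Gamma_N(gt)$ and $\Gamma_Ngt\in\mathbf T^*$. Right multiplication by $t$ is thus an injection of the finite set $\mathbf T^*$ into itself, hence a permutation. So $\mathbf T^*t=\mathbf T^*$ for all $t\in W$. Fixing $\Gamma_Ng\in\mathbf T^*$,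
$$tVt^{-1}\subset g^{-1}\Gamma_Ng\qquad\text{for all }t\in W.\tag{11.1}$$

*Claim: $\mathcal C'=\bigcup_{t\in W}t\mathcal R$ contains the undirected connected component of $e_0$.* It contains $e_0$ and is closed under forward edges, since $\mathcal R$ is. Let $a\to b$ be an edge with $b\in\mathcal C'$; translating by an element of $W$ we may assume $b\in\mathcal R$. By Lemma 9.2 applied to $a\to b$, some $sa$, $s\in\Gamma$, is reachable from $b$. By Lemma 9.2 applied to a path from $e_0$ to $b$, some $te_0$, $t\in\Gamma$, is reachable from $b$. Then $t\in\Sigma$. Writing $\rightsquigarrow$ for reachability,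
$$e_0\rightsquigarrow b\rightsquigarrow sa\to sb\rightsquigarrow ste_0,$$
so $st\in\Sigma$ and $sa\in\mathcal R$. Hence $s=(st)t^{-1}\in W$ and $a\in s^{-1}\mathcal R\subset\mathcal C'$. This proves the claim.

A state in the component of $e_0$ is therefore $te'$ with $t\in W$, $e'\in\mathcal R$, and $\Pi(te')=t\Pi(e')t^{-1}\subset tVt^{-1}$. By (11.1), $\Pi(e)\subset g^{-1}\Gamma_Ng$ for all $e$ in the component of $e_0$.

**Step 3. All pants along $c_*$ are in this component: every $(c_*,\gamma)$ with $\gamma\in\mathcal U(c_*)$ is connected to $e_0$.** Lift the cells of Section 9, for $c=c_*$, to a tiling of $\mathbf C/2\pi i\mathbf Z$. Every lifted cell contains a value $v_{c_*}(\gamma)$ with $\gamma\in\mathcal U(c_*)$ and a value $-v_{c_*^{-1}}(\gamma'')-1-i\pi$ with $\gamma''\in\mathcal U(c_*^{-1})$. Suppose $v_{c_*}(\gamma_1),v_{c_*}(\gamma_2)$ lie in the same or adjacent cells, and choose $\gamma''$ with shifted value in the cell of $v_{c_*}(\gamma_1)$. Then $\gamma''$ is matched with both $\gamma_1$ and $\gamma_2$ (distances $\le r/5<r$). The edges given by $\gamma''$ end at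 states built from $(c_*^{-1},\gamma'',(c_*^{-1}\gamma'')^{-1})$ alone, so $(c_*,\gamma_1)$ and $(c_*,\gamma_2)$ have edges to a common state. Since the adjacency graph of the lifted cells is connected and all cells are occupied, all states $(c_*,\gamma)$ lie in one component, that of $e_0=(c_*,\gamma_0)$.

**Step 4. From pants to the lattice.** By Steps 2 and 3, $\mathcal U(c_*)\subset g^{-1}\Gamma_Ng$. By Lemma 10.2, $\Gamma=\langle\mathcal U(c_*)\rangle\subset g^{-1}\Gamma_Ng$, i.e. $g\Gamma g^{-1}\le\Gamma_N$. This is (b), and it proves Theorem A and with it Corollary B. $\blacksquare$
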